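# A Hamiltonian flow without contractible closed orbits that is not Hofer-minimal

On the round sphere a geodesic stops being shortest when it passes the antipode of its starting point. In Hofer's geometry on a group of Hamiltonian diffeomorphisms there is a natural candidate for the role of the antipode: the first time at which the flow closes up one of its trajectories. So one would guess that a path driven by a Hamiltonian whose maximum and minimum sit at fixed points, and whose flow has closed no contractible trajectory except the constant ones, is shortest in its homotopy class.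

This guess is Conjecture 5.A of the chapter "Geometry On The Group" (https://ems.press/content/book-chapter-files/27169?nt=1). We first test it on rotations of $S^2$, where it predicts exactly the right thing within the group of rotations. Then we show that it is false: first by an exact computation on $S^2\times T^*T^2$, and afterwards by examples in every dimension at least $4$.

## 1. Hofer length, quasi-autonomous paths, closed orbits

Let $(M,\Omega)$ be a connected symplectic manifold without boundary, $\dim M=2d$. A smooth compactly supported function $F$ on $M\times[0,T]$ generates a Hamiltonian flow $\{f_t\}_{t\in[0,T]}$, $f_0=\mathrm{id}$; our sign convention is $\iota_X\Omega=-dF$. The diffeomorphisms obtained in this way form the group $\mathrm{Ham}(M,\Omega)$. The Hamiltonian is normalized if for every $t$ the function $F(\cdot,t)$ has zero mean with respect to $\Omega^d$ when $M$ is closed, and is compactly supported when $M$ is open. Put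
$$\|F(\cdot,t)\|=\max_M F(\cdot,t)-\min_M F(\cdot,t).$$
The length of a smooth path $\{f_t\}_{t\in[a,b]}$ generated by a normalized $F$ is $\int_a^b\|F(\cdot,t)\|\,dt$. Hofer's distance is the infimum of the lengths of smooth paths joining two given elements, and it is non-degenerate.

**Definition (quasi-autonomous path).** A smooth path generated by a normalized $F$ with $\|F(\cdot,t)\|\ne0$ for all $t$ is quasi-autonomous if there are two time-independent points $x_+,x_-\in M$ such that for all $t$ the function $F(\cdot,t)$ attains its maximum at $x_+$ and its minimum at $x_-$.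

Every time-independent non-constant normalized $F$ gives such a path. On $S^2\subset\mathbb R^3$ the functions $F_t(x)=\langle\xi_t,x\rangle$ with $\xi_t\neq0$ have zero mean (use $x\mapsto-x$), and the only maximum point is $\xi_t/|\xi_t|$; so the path is quasi-autonomous exactly when $\xi_t$ has constant direction.

**Definition (minimal geodesic).** A path of Hamiltonian diffeomorphisms is a minimal geodesic if each of its segments minimizes length among smooth paths in $\mathrm{Ham}(M,\Omega)$ homotopic to it with fixed end points.

In particular, one shorter homotopic path for the whole interval suffices to show that a path is not a minimal geodesic. Section 2 contains an example.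

**Definition (closed orbit).** A closed orbit of period $c$, $0<c\le T$, of the flow $\{f_t\}_{t\in[0,T]}$ is a piece $t\mapsto f_tx$, $t\in[0,c]$, of a trajectory with $f_cx=x$. It is constant if $f_tx=x$ for all $t\in[0,T]$, and non-constant otherwise. It is contractible if the loop $t\mapsto f_tx$, $t\in[0,c]$, is contractible in $M$.

Here is an example that we need later. On $\mathbb R^2_p\times T^2_q$, $T^2=\mathbb R^2/\mathbb Z^2$, with the form $\sum dp_i\wedge dq_i$, Hamilton's equations are $\dot q_i=\partial_{p_i}F$, $\dot p_i=-\partial_{q_i}F$. A function $F=g(p)$ gives $f_t(p,q)=(p,q+t\nabla g(p))$. The point $(p,q)$ is closed at time $c$ iff $c\nabla g(p)\in\mathbb Z^2$. The loop is contractible iff its lift to $\mathbb R^2\times\mathbb R^2$ closes up, that is, iff $c\nabla g(p)=0$, and then the orbit is constant. So this flow never has contractible non-constant closed orbits.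

**Conjecture 5.A.** *Let $\{f_t\}$, $t\in[0,T]$, $f_0=\mathrm{id}$, be a quasi-autonomous path of Hamiltonian diffeomorphisms. Assume that the flow $\{f_t\}$ has no contractible non-constant closed orbits of period less than $T$ (that is, of period $c$ with $0<c<T$). Then this path is a minimal geodesic.*

## 2. Rotations of the sphere and the point $-1\in S^3$

Identify $\mathbb R^3$ with the imaginary quaternions; then $uv=-\langle u,v\rangle+u\times v$, so $[u,v]=2\,u\times v$. Let $S^3$ be the group of unit quaternions, and for $Q\in S^3$ let $R_Qx=QxQ^{-1}\in SO(3)$. If $a$ is a unit vector, $\exp(\tau a)=\cos\tau+\sin\tau\,a$, and $R_{\exp(\tau a)}$ is the rotation about $a$ by the angle $2\tau$, because $\frac{d}{d\tau}\exp(\tau a)x\exp(-\tau a)=2a\times(\exp(\tau a)x\exp(-\tau a))$.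

On $S^2$ take $\omega_x(u,v)=-\langle x,u\times v\rangle$, of total area $4\pi$ up to orientation. For $v\in T_xS^2$ we have $(\xi\times x)\times v=x\langle\xi,v\rangle-\xi\langle x,v\rangle=x\langle\xi,v\rangle$, hence $\omega_x(\xi\times x,v)=-\langle\xi,v\rangle$. So the Hamiltonian $\langle\xi,x\rangle$ generates $\dot x=\xi\times x$.

Let $Q_t$ be a smooth path in $S^3$ with $Q_0=1$. Since $|Q|=1$, the quaternion $\dot QQ^{-1}$ is imaginary, and
$$\frac{d}{dt}R_Qx=[\dot QQ^{-1},QxQ^{-1}]=\xi_t\times R_Qx,\qquad \xi_t=2\dot Q_tQ_t^{-1}. \tag{1}$$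
So $t\mapsto R_{Q_t}$ is generated by $\langle\xi_t,x\rangle$. As $\max_{x}\langle\xi,x\rangle=|\xi|=-\min_x\langle\xi,x\rangle$ and $|\xi_t|=2|\dot Q_t|$, its Hofer length is $4$ times the length of $Q_t$ in $S^3$.

Now test the guess on $Q_t=\exp(\alpha tn)$, $t\in[0,1]$, with $n$ a unit vector and $\alpha>0$. The flow rotates about $n$ by $2\alpha t$.

If $\alpha\le\pi$, then $2\alpha c<2\pi$ for $c<1$, so only $\pm n$ close up before time $1$ and the hypothesis of the conjecture holds. The arc $\exp(\alpha tn)$ is a shortest curve in $S^3$ from $1$ to $\exp(\alpha n)$. Homotopic paths of rotations lift to paths in $S^3$ with the same end point, so our path is shortest among the homotopic paths of rotations.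

If $\pi<\alpha<2\pi$, all of $S^2$ closes up at time $c=\pi/\alpha<1$, so the hypothesis fails. The conclusion fails as well: $\exp((\alpha-2\pi)tn)$ ends at the same quaternion, the two paths are homotopic since $S^3$ is simply connected, and the second has Hofer length $4(2\pi-\alpha)<4\alpha$.

So, among rotations, the closed orbits detect exactly the passage through $-1$. A counterexample must pass $-1$, in some sense, without creating closed orbits. On $S^2$ alone that is impossible for a path of rotations, since $R_{-1}=\mathrm{id}$. We therefore let the path in $S^3$ depend on parameters, and let the dependence itself move points.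

## 3. Families of rotations over $T^*T^2$

Let
$$M=S^2\times\mathbb R^2_p\times T^2_q,\qquad \Omega=\omega+\sum_i dp_i\wedge dq_i .$$
A Hamiltonian linear on $S^2$ and independent of $q$ can be integrated by hand. The variable $p$ is a conserved parameter. The variable $q$ records the derivative of the family in $p$.

**Lemma 1.** *Let $Q_t(p)\in S^3$, $\gamma_t(p)\in\mathbb R$ be smooth in $(t,p)\in[0,1]\times\mathbb R^2$, with $Q_0=1$, $\gamma_0=0$, and $Q_t=1$, $\gamma_t=0$ for $p$ outside a fixed compact set. Put $\omega_{t,i}=2Q_t^{-1}\partial_iQ_t$ and $\xi_t=2\dot Q_tQ_t^{-1}$, both in $\mathbb R^3$. Then*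
$$f_t(x,p,q)=\bigl(R_{Q_t(p)}x,\;p,\;q_i+\langle\omega_{t,i}(p),x\rangle+\partial_i\gamma_t(p)\bigr)$$
*is the Hamiltonian flow of the compactly supported function $F_t=\langle\xi_t(p),x\rangle+\dot\gamma_t(p)$. Moreover*
$$\partial_t\omega_{t,i}=R_{Q_t}^{-1}\partial_i\xi_t, \tag{2}$$
*and the same identity holds with $\partial_i$ replaced by the derivative in any other parameter on which $Q$ depends.*

*Proof.* The $x$-component is (1), and $\dot p=0$ because $F_t$ does not depend on $q$. For (2),
$$\partial_t(Q^{-1}\partial_iQ)=Q^{-1}\partial_i\dot Q-Q^{-1}\dot QQ^{-1}\partial_iQ=Q^{-1}\bigl(\partial_i\dot Q\,Q^{-1}-\dot QQ^{-1}\partial_iQ\,Q^{-1}\bigr)Q=Q^{-1}\,\partial_i(\dot QQ^{-1})\,Q .$$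
Doubling gives (2), and nothing about $\partial_i$ was used except that it commutes with $\partial_t$. Since $Q_0\equiv1$, we have $\omega_{0,i}=0$. By (2) the proposed $q_i$-component has $t$-derivative
$$\langle R_{Q_t}^{-1}\partial_i\xi_t,x\rangle+\partial_i\dot\gamma_t=\langle\partial_i\xi_t,R_{Q_t}x\rangle+\partial_i\dot\gamma_t,$$
which is $\partial_{p_i}F_t$ at the point $f_t(x,p,q)$. $\square$

The time-one map depends only on $Q_1$ and $\gamma_1$. So a homotopy of families $Q^s_t$ with $Q^s_0=1$, $Q^s_1$ independent of $s$, uniform compact support and fixed $\gamma$ gives a homotopy with fixed end points in $\mathrm{Ham}(M)$.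

**Lemma 2.** *Let $Q(p)=y_0+y$ with $y_0=\mathrm{Re}\,Q$, and $\omega_i=2Q^{-1}\partial_iQ$. Then $\partial_iy_0=-\frac12\langle y,\omega_i\rangle$. If $y\ne0$, the fixed points of $R_Q$ on $S^2$ are $\pm a$, $a=y/|y|$, and $\langle\omega_i,a\rangle=-2\,\partial_iy_0/|y|$. If $Q(p)=\pm1$ at some $p$, then $\omega_i=\pm2\,\partial_iy$ there.*

*Proof.* Let $\eta=Q^{-1}\partial_iQ$, which is imaginary. Then $\partial_iy_0=\mathrm{Re}(Q\eta)=-\langle y,\eta\rangle=-\frac12\langle y,\omega_i\rangle$. Next, $QxQ^{-1}=x$ iff $x$ commutes with $y$, iff $x$ is parallel to $y$; dividing the first formula by $|y|$ gives the second. At $Q=\pm1$ we have $y=0$, so $\partial_iy_0=0$ and $\omega_i=\pm2\,\partial_iQ=\pm2\,\partial_iy$. $\square$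

For the flow of Lemma 1, suppose the trajectory of $(x,p,q)$ is a contractible closed orbit of period $c$. Then the $T^2$-component lifts to a closed curve, so
$$R_{Q_c(p)}x=x,\qquad \langle\omega_{c,i}(p),x\rangle+\partial_i\gamma_c(p)=0\quad(i=1,2). \tag{3}$$
If $\nabla\gamma_c(p)=0$ and $Q_c(p)\neq\pm1$, Lemma 2 turns (3) into
$$x=\pm a,\qquad \nabla_p\,\mathrm{Re}\,Q_c(p)=0. \tag{4}$$
So, away from $Q_c=\pm1$, closed orbits sit over critical points of the real part. If $Q_c(p)=-1$ and $\nabla\gamma_c(p)=0$, every $x$ satisfies the first equation in (3), and the second becomes the two linear conditions $\langle\partial_iy(p),x\rangle=0$.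

## 4. A common axis, and the orbits over $-1$

A sensible first choice localizes the rotation of Section 2 by a bump function: $Q_t(p)=\exp(\alpha t\rho(p)n)$, where $\rho\ge0$ has compact support and a strict maximum $\rho(0)=1$, and $\gamma_t=tg(p)$ with $g$ constant on the support of $\rho$. The Hamiltonian is $2\alpha\rho(p)\langle n,x\rangle+g(p)$.

Take $\alpha>\pi$ and $c=\pi/\alpha<1$. Over $p=0$ we have $Q_c=-1$, so all of $S^2$ closes up. Since $\nabla\rho(0)=0$, also $\omega_{t,i}(0)=2\alpha t\,\partial_i\rho(0)\,n=0$ for all $t$, so $q$ does not move. Every $(x,0,q)$ with $x\ne\pm n$ therefore lies on a non-constant closed orbit, contractible because it stays in a sphere. The hypothesis of the conjecture fails at the same place as in Section 2.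

The computation also shows what would avoid this. When $Q_c(0)=-1$, condition (3) reads $\langle\partial_iy(0),x\rangle=0$. It should leave only the fixed points $x=\pm n$, so the two vectors $\partial_iy(0)$ should span $n^\perp$: near $p=0$ the surface $p\mapsto Q_c(p)$ has to pass through $-1$ with tangent plane $n^\perp$. In addition, by (4), $\mathrm{Re}\,Q_c$ should have no critical points besides $p=0$ in the region where the family is non-trivial.

## 5. Circles through $1$ with a common tangent

Both requirements are met by the following family: all round circles in $S^3$ that pass through $1$ with tangent direction $n$. The largest is the great circle through $-1$; the others shrink toward the point $1$ as their centers approach $1$. There is a two-parameter family of them, indexed by $p$ in a disc in $n^\perp$.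

Fix the unit vector $n$ and identify $\mathbb R^2_p$ with $n^\perp$, with orthonormal basis $e_1,e_2$. Let $\beta:[0,\infty)\to[0,\pi/2]$ be smooth with $\beta(r)=r$ for $r\le\frac14$, $\beta'>0$ on $[0,1)$, $\beta(r)=\frac\pi2-e^{-1/(1-r)}$ for $\frac34\le r<1$, and $\beta=\frac\pi2$ for $r\ge1$. Such a function exists, since $\frac\pi2-e^{-4}>\frac14$ and the prescribed pieces are increasing. (The exponential form matters only in Section 9.) With $r=|p|$ put
$$\kappa(p)=\cos\beta(r),\qquad b(p)=\sin\beta(r)\,\frac pr,\qquad |b|^2=1-\kappa^2,$$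
$$Q(\tau,p)=1-\kappa^2(1-\cos\tau)+\kappa\sin\tau\;n+\kappa(1-\cos\tau)\,b. \tag{5}$$
Near $p=0$ we have $\kappa=\cos r$ and $b=\frac{\sin r}{r}\,p$, which are smooth in $p$. So $Q$ is smooth, and it is $2\pi$-periodic in $\tau$ with $Q(0,p)=1$. To see the circle, rewrite (5) as
$$Q=(1-\kappa^2+\kappa b)+\kappa\bigl(\cos\tau\,(\kappa-b)+\sin\tau\,n\bigr),\qquad |\kappa-b|=1,\quad \kappa-b\perp n:$$
the center is $1-\kappa^2+\kappa b$ and the radius is $\kappa$. We use the following facts.

1. $|Q|=1$ and $|\partial_\tau Q|=\kappa$. Write $C=\cos\tau$, $S=\sin\tau$. Then $|Q|^2=(1-\kappa^2(1-C))^2+\kappa^2S^2+\kappa^2(1-C)^2(1-\kappa^2)=1+\kappa^2[-2(1-C)+S^2+(1-C)^2]=1$, because $S^2+(1-C)^2=2(1-C)$. Also $\partial_\tau Q=-\kappa^2S+\kappa C\,n+\kappa S\,b$, so $|\partial_\tau Q|^2=\kappa^4S^2+\kappa^2C^2+\kappa^2S^2(1-\kappa^2)=\kappa^2$.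
2. $Q=1$ iff $\kappa=0$ (that is, $|p|\ge1$) or $\tau\in2\pi\mathbb Z$; and $Q=-1$ iff $p=0$ and $\tau\in\pi+2\pi\mathbb Z$. Indeed $\mathrm{Re}\,Q=1-\kappa^2(1-\cos\tau)$ equals $1$ iff $\kappa^2(1-\cos\tau)=0$, and equals $-1$ iff $\kappa=1$ and $\cos\tau=-1$; and $\kappa=1$ iff $\beta(r)=0$ iff $p=0$.
3. $Q(\tau,0)=\cos\tau+\sin\tau\,n=\exp(\tau n)$.
4. For $0<|p|<1$ we have $\kappa>0$ and $\nabla\kappa=-\sin\beta\,\beta'\,p/r\ne0$; and $\kappa(0)=1$, $\nabla\kappa(0)=0$, $b(0)=0$, $\partial_ib(0)=e_i$.

By facts 2 and 4, $\nabla\,\mathrm{Re}\,Q=-2\kappa\nabla\kappa(1-\cos\tau)$ does not vanish for $0<|p|<1$, $0<\tau<2\pi$. At $\tau=\pi$ fact 4 gives $\partial_iy(0)=2e_i$ for $y=\mathrm{Im}\,Q(\pi,\cdot)$. These are the two requirements of Section 4.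

## 6. A quasi-autonomous path past $-1$ on $S^2\times T^*T^2$

Fix $\alpha\in(\pi,2\pi)$. Let $g:\mathbb R^2\to[0,8\pi]$ be smooth and radial, $g=8\pi$ for $|p|\le2$, $g=0$ for $|p|\ge6$, with strictly negative radial derivative for $2<|p|<6$, and $4\pi\le g\le6\pi$ for $3\le|p|\le5$. Let $T=1$, $Q_t(p)=Q(\alpha t,p)$, $\gamma_t=tg$, and let $\{f_t\}_{t\in[0,1]}$ be the path of Lemma 1. By fact 1 it is generated by
$$F_t=\langle\xi_t(p),x\rangle+g(p),\qquad |\xi_t(p)|=2\alpha\kappa(p). \tag{6}$$

**Theorem A.** *On $M=S^2\times\mathbb R^2\times T^2$ the path $\{f_t\}$ is quasi-autonomous, and its flow has no contractible non-constant closed orbits of period $c$ for any $0<c\le T=1$. However, it is homotopic with fixed end points to a path of length $\le10\pi$, while its own length is $8\pi+2\alpha>10\pi$. Hence it is not a minimal geodesic, and Conjecture 5.A is false.*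

**Step (a): fixed extremal points and the length.** We have $F_t\le2\alpha\kappa(p)+g(p)\le2\alpha+8\pi$. By fact 3, $\xi_t(0)=2\alpha n$, so this bound is attained at $x_+=(n,0,q_0)$ for all $t$. For $|p|<1$, $F_t\ge8\pi-2\alpha>0$; for $|p|\ge1$, $F_t=g\ge0$. So the minimum is $0$, attained for all $t$ at any point $x_-$ with $|p|\ge6$. The Hamiltonian is compactly supported on an open manifold, hence normalized. Thus the path is quasi-autonomous, $\|F_t\|=8\pi+2\alpha$, and the length is $8\pi+2\alpha$.

We also record the fixed points over $p=0$. For $|p|<1$,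
$$8\pi-2\alpha\le 8\pi-2\alpha\kappa(p)\le F_t\le8\pi+2\alpha\kappa(p)\le 8\pi+2\alpha,$$
and the outer values are attained at $(-n,0,q)$ and $(n,0,q)$ respectively. These points are local extrema of every $F_t$, hence critical points, hence fixed points of the flow.

**Step (b): every contractible closed orbit is constant.** Let $f_c(x,p,q)=(x,p,q)$, $0<c\le1$, with contractible trajectory, and put $\tau=\alpha c\in(0,2\pi)$. Equation (3) holds with $\partial_i\gamma_c=c\,\partial_ig$.

Case $|p|\ge1$. Here $Q_t=1$ and $\partial_iQ_t=0$ (at $|p|=1$ by continuity), so $f_t(x,p,q)=(x,p,q+t\nabla g(p))$. Now (3) gives $\nabla g(p)=0$, and the point is fixed by all $f_t$.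

Case $0<|p|<1$. Here $\nabla g=0$, and $Q_c(p)\neq\pm1$ by fact 2. So (4) gives $\nabla\,\mathrm{Re}\,Q_c(p)=0$. But $\nabla\,\mathrm{Re}\,Q_c=-2\kappa\nabla\kappa\,(1-\cos\tau)\ne0$ by fact 4. No orbit of this kind exists.

Case $p=0$, $\tau\ne\pi$. $Q_c(0)=\exp(\tau n)\ne\pm1$, so $x=\pm n$, a fixed point of the flow by Step (a).

Case $p=0$, $\tau=\pi$. $Q_c(0)=-1$ and $\partial_iy(0)=(1-\cos\pi)\,\partial_ib(0)=2e_i$, so $\omega_{c,i}=-4e_i$ by Lemma 2. As $\nabla g(0)=0$, (3) gives $\langle e_i,x\rangle=0$ for $i=1,2$, so $x=\pm n$, again a fixed point.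

## 7. Carrying the full turn of $S^3$ to another place

It remains to shorten the path. In Section 2 we went around the great circle the other way. Let us try this for the whole family: $Q((\alpha-2\pi)t,p)$ has the same value $Q(\alpha,p)$ at $t=1$, and with $\gamma_t=tg$ its Hamiltonian takes values in $[0,\,8\pi+2(2\pi-\alpha)]$, so the new path is shorter. The trouble is the homotopy class.

We check that there is no homotopy through families of the kind in Lemma 1. Suppose $Q^s_t(p)$, $s\in[0,1]$, were continuous, equal to $1$ for $t=0$ and for $|p|$ large, with $Q^s_1=Q(\alpha,\cdot)$, $Q^0_t=Q(\alpha t,\cdot)$, $Q^1_t=Q((\alpha-2\pi)t,\cdot)$. Follow $Q^s$ by the reverse of $Q^1$. This gives maps $S^1\times(\mathbb R^2\cup\infty)\to S^3$ depending continuously on $s$. For $s=1$ a path is followed by its own reverse, so the map is null-homotopic and has degree $0$. For $s=0$ the variable $\tau$ runs from $0$ to $\alpha$ and then, by periodicity, from $\alpha$ to $2\pi$, so the map is $(\tau,p)\mapsto Q(\tau,p)$ up to reparametrization. There $-1$ has the single preimage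 $(\pi,0)$, with independent derivatives $\partial_\tau Q=-n$, $\partial_iQ=2e_i$; the degree is $\pm1$, a contradiction. So the direct trade costs one sweep-out of $S^3$, the loop of families $Q(2\pi t,\cdot)$.

The way out is to pay for the sweep-out where it is free. Hofer's norm sees only the global maximum and minimum. Performing the sweep-out adds at most $\pm4\pi$ to the Hamiltonian. Over $p=0$, where $g=8\pi$ is maximal, this is expensive; over a disc where $g$ is about half its maximum it fits between the existing minimum and maximum. The location of the disc can be moved continuously without changing the end point, because the sweep-out is a loop.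

**Step (c): a shorter homotopic path.** For smooth $k,l:[0,1]\to\mathbb R$ with $k(0)=l(0)=0$, $k(1)=2\pi$, $l(1)=\alpha-2\pi$, and for $v\in\mathbb R^2$, put
$$P^{k,l,v}_t(p)=Q(k(t),p-v)\,Q(l(t),p),\qquad\gamma_t=tg. \tag{7}$$
This satisfies the hypotheses of Lemma 1. Its end point is $Q(2\pi,p-v)\,Q(\alpha-2\pi,p)=Q(\alpha,p)$, independent of $k,l,v$. The set of triples $(k,l,v)$ is convex. So all these families give paths ending at $f_1$ and homotopic to each other with fixed end points, by affine interpolation of the triples.

The original path belongs to this homotopy class. Take $v=0$ and choose $k,l$ with $l=0$ on $[0,\frac12]$ and $k=2\pi$ on $[\frac12,1]$. For $t\le\frac12$ the second factor in (7) is $1$, and for $t\ge\frac12$ the first factor is $1$; using periodicity, in both cases $P_t=Q(h(t),p)$ with $h=k+l$, $h(0)=0$, $h(1)=\alpha$. The families $Q((1-s)\alpha t+sh(t),p)$, $s\in[0,1]$, have fixed end points and join $Q(\alpha t,p)$ to $Q(h(t),p)$.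

Now take $v=p_*=(4,0)$, $k=2\pi t$, $l=(\alpha-2\pi)t$. The discs $D=\{|p|<1\}$ and $D_*=\{|p-p_*|<1\}\subset\{3\le|p|\le5\}$ are disjoint. On $D$ the first factor in (7) is $1$, on $D_*$ the second is $1$, and elsewhere both are. So the path is generated by $K_t=\langle\xi'_t,x\rangle+g$ with $|\xi'_t|=2(2\pi-\alpha)\kappa(p)$ on $D$, $|\xi'_t|=4\pi\kappa(p-p_*)$ on $D_*$, and $\xi'_t=0$ elsewhere. Since $0<2\pi-\alpha<\pi$, we get the following bounds.

- On $D$, where $g=8\pi$: $\;6\pi<8\pi-2(2\pi-\alpha)\le K_t\le8\pi+2(2\pi-\alpha)<10\pi$.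
- On $D_*$, where $4\pi\le g\le6\pi$: $\;0=4\pi-4\pi\le K_t\le6\pi+4\pi=10\pi$.
- Elsewhere: $\;0\le K_t=g\le8\pi$.

Hence $\|K_t\|\le10\pi$, and the new path has length at most $10\pi<8\pi+2\alpha$. With Steps (a) and (b) this proves Theorem A. $\blacksquare$

## 8. The ratio $3/2$

**Proposition 1.** *For every $\eta>0$ there are paths on $S^2\times\mathbb R^2\times T^2$ satisfying all hypotheses of the conjecture whose length is at least $(\frac32-\eta)$ times the length of some path homotopic to them with fixed end points.*

*Proof.* The slack in Step (c) comes from $g$ varying over $D_*$; we shrink that disc. In (7) replace $Q(k,p-v)$ by $Q(k,(p-v)/s)$ with $0<s\le1$. The end point is still $Q(\alpha,p)$, the parameter set $(k,l,v,s)$ is still convex, and $v=0$, $s=1$ connects to the original path as before. Given $\eta'>0$, choose $p_*$ with $4\pi<g(p_*)<4\pi+\eta'$, so $|p_*|>2$, and $s$ so small that $4\pi\le g\le4\pi+\eta'$ on $|p-p_*|<s$ and this disc is disjoint from $D$. With $k=2\pi t$, $l=(\alpha-2\pi)t$ the Hamiltonian takes values in $[0,\,8\pi+\eta']$ on the small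 disc, in $[6\pi,\,8\pi+2(2\pi-\alpha)]$ on $D$, and in $[0,8\pi]$ elsewhere. So
$$0\le K_t\le\max\bigl(8\pi+2(2\pi-\alpha),\,8\pi+\eta'\bigr).$$
As $\alpha\to2\pi$ and $\eta'\to0$, the upper bound for the new length tends to $8\pi$, while the old length $8\pi+2\alpha$ tends to $12\pi$. $\square$

## 9. Dimension four: the plane with a large area form

The torus served to record the derivative of the family in $p$. In dimension four we let $p_1$ and $p_2$ be conjugate to each other, with a large factor $N$ in front of $dp_1\wedge dp_2$. Then $p$ moves slowly, and its displacement at time $c$ is $\varepsilon=1/N$ times the vector $J(\langle\omega_{c,i},x\rangle)_i$ plus smaller terms. To leading order the condition to be closed is again (3).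

**Theorem B.** *In every dimension $2d\ge4$ there are open and closed connected symplectic manifolds on which Conjecture 5.A fails. Already on $S^2\times\mathbb R^2$ (product form) there is a quasi-autonomous path $\{f_t\}_{t\in[0,1]}$ which is not a minimal geodesic, although all closed orbits (contractible or not) of period $c\in(0,1]$ are constant.*

The case $\dim M=2$ is not settled by these arguments.

Let $M_N=S^2\times\mathbb R^2$, $\Omega_N=\omega+N\,dp_1\wedge dp_2$; the rescaling $p\mapsto\sqrt N\,p$ identifies $(\mathbb R^2,N\,dp_1\wedge dp_2)$ with the standard plane. Take the same function (6), $F_t(x,p)=\langle\xi_t(p),x\rangle+g(p)$. Hamilton's equations are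
$$\dot x=\xi_t(p)\times x,\qquad\dot p=\varepsilon J\nabla_pF_t,\qquad J(a,b)=(-b,a). \tag{8}$$
Write $Q_t(p)=Q(\alpha t,p)$, $R_t(p)=R_{Q_t(p)}$, $\omega_{t,i}=2Q_t^{-1}\partial_iQ_t$. The argument of Step (a) involves only the function, so the path is quasi-autonomous of length $8\pi+2\alpha$, and $(\pm n,0)$ are fixed points of the flow. We show that for small $\varepsilon$ all closed orbits of period $c\in(0,1]$ are constant (Steps 1 to 3), and that the path is not length-minimizing in its homotopy class (Steps 4 and 5). The letter $C$ denotes positive constants, changing from line to line, independent of $\varepsilon\in(0,1]$, of $c$ and of the point.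

The leading-order equation is degenerate in two places: at $p=0$, where the zeros $(\pm n,0)$ lie, and at $|p|\to1$, where the family dies out. Hence the division into regions.

**Step 1: the region $|p|\ge1$.** Here $F_t=g$ and $\partial_p\xi_t=0$. So $x$ is at rest and $\dot p=\varepsilon\frac{g'(r)}r Jp$: the point $p$ rotates on its circle with angular velocity $\varepsilon g'(r)/r$. If $\varepsilon\max|g'/r|<2\pi$, being closed at a time $c\le1$ forces $g'(r)=0$, that is, a fixed point. The region is invariant, hence so is $\{|p|<1\}$, and there $\nabla g=0$ and $\nabla_pF_t=(\langle\partial_i\xi_t(p),x\rangle)_i$.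

**Step 2: the region $|p|\le\frac14$.** The purpose is to divide the displacement by $c$ and by $\varepsilon c$, so that it has a smooth limit at $\varepsilon=0$ and $c=0$, and to show that the limit has only non-degenerate zeros. Let $(x_s,p_s)$ be the trajectory starting at $(x,p)$, and put
$$E_{\varepsilon,c}(x,p)=\Bigl(\int_0^1\xi_{cs}(p_{cs})\times x_{cs}\,ds,\;\;J\!\int_0^1\nabla_pF_{cs}(x_{cs},p_{cs})\,ds\Bigr)\in\mathbb R^3\times\mathbb R^2 .$$
By smooth dependence of solutions of (8) on parameters it is smooth in $(\varepsilon,c,x,p)$, including $\varepsilon=0$ and $c=0$. For $\varepsilon,c>0$ it equals $\bigl((x_c-x)/c,\,(p_c-p)/(\varepsilon c)\bigr)$, so its zeros are exactly the points closed at time $c$.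

For $\varepsilon=0$ the variable $p$ is constant and $x_t=R_t(p)x$. By (2), for $c>0$ and $|p|\le\frac14$,
$$E_{0,c}=\tfrac1c\bigl(R_cx-x,\;J(\langle\omega_{c,i},x\rangle)_i\bigr).$$
Since $\partial_\tau Q(0,p)=\kappa n$, we have $\xi_0=2\alpha\kappa n$ and
$$E_{0,0}=\bigl(2\alpha\kappa\,n\times x,\;2\alpha\langle n,x\rangle J\nabla\kappa\bigr).$$
The zeros of $E_{0,c}$ in $S^2\times\{|p|\le\frac14\}$ are exactly $(\sigma n,0)$, $\sigma=\pm1$. For $c>0$ this is the case analysis of Step (b), because $E_{0,c}=0$ is equation (3) with $\nabla g=0$. For $c=0$ the first component gives $x=\pm n$, and then the second gives $\nabla\kappa=0$, so $p=0$.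

We claim that the differential of $E_{0,c}$ at $(\sigma n,0)$ is injective on $T_{\sigma n}S^2\oplus\mathbb R^2\ni(v,w)$ for every $c\in[0,1]$. Let $(v,w)$ be in its kernel. Both $v$ and $w$ lie in $n^\perp$, and near $p=0$ we have $\kappa=\cos r$, $b=\frac{\sin r}r\,p$.

Let $c=0$. As $n\times\sigma n=0$, the first component gives $2\alpha\,n\times v=0$, so $v=0$. As $\nabla\kappa(0)=0$ and $D^2\kappa(0)=-I$, the second gives $-2\alpha\sigma Jw=0$, so $w=0$.

Let $c>0$ and $\tau=\alpha c\neq\pi$. Then $y(0)=\sin\tau\,n\ne0$, so $a(p)=y/|y|$ is smooth near $p=0$ and $R_c(p)a(p)=a(p)$. Choose $\sigma'=\pm1$ with $\sigma'a(0)=\sigma n$. The kernel condition for the first component is $(\partial_wR_c)\sigma n+(R_c(0)-1)v=0$. Differentiating $R_c\sigma'a-\sigma'a\equiv0$ gives $(\partial_wR_c)\sigma n+(R_c(0)-1)\sigma'\partial_wa=0$. Subtracting,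
$$(R_c(0)-1)(v-\sigma'\partial_wa)=0,\qquad v-\sigma'\partial_wa\in n^\perp,$$
where $\partial_wa\perp a(0)$ because $|a|=1$. Here $R_c(0)$ is the rotation about $n$ by $2\tau\notin2\pi\mathbb Z$, so $v=\sigma'\partial_wa$. The second component then gives, at $p=0$,
$$0=\langle\partial_w\omega_i,\sigma'a\rangle+\langle\omega_i,\sigma'\partial_wa\rangle=\partial_w\langle\omega_i,\sigma'a\rangle=-2\sigma'\,\frac{\partial_w\partial_iy_0}{|y|},$$
by Lemma 2 and $\partial_iy_0(0)=0$. Since $y_0=1-(1-\cos\tau)\cos^2r$ near $0$ and $D^2(\cos^2r)(0)=-2I$, we have $D^2y_0(0)=2(1-\cos\tau)I$ with $1-\cos\tau\ne0$. So $w=0$, and then $v=\sigma'\partial_wa=0$.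

Let $\tau=\pi$. Then $Q_c(0)=-1$, $R_c(0)=1$, and $\omega_w:=2Q_c^{-1}\partial_wQ_c=-4w$ at $p=0$, as in Step (b). With $\eta=Q^{-1}\partial_wQ$ we have $\partial_w(QxQ^{-1})=Q[\eta,x]Q^{-1}=R_Q(\omega_w\times x)$. So the first component gives $-4w\times\sigma n=0$, and $w\perp n$ yields $w=0$. The second component then gives $\langle\omega_{c,i},v\rangle=-4\langle e_i,v\rangle=0$, so $v=0$. The claim is proved.

Now we pass to small $\varepsilon$. Use the coordinates $(u,p)\mapsto(\sigma\sqrt{1-|u|^2}\,n+u,\,p)$, $u\in n^\perp$, near $(\sigma n,0)$, and write $\hat E_{\varepsilon,c}(z)$, $z=(u,p)\in\mathbb R^4$, for $E_{\varepsilon,c}$ in them. By compactness of $[0,1]\ni c$ there is $\mu>0$ with $|D\hat E_{0,c}(0)z|\ge2\mu|z|$ for all $c$ and $z$. By uniform continuity there are $\delta,\varepsilon_1>0$ with $\|D\hat E_{\varepsilon,c}(z)-D\hat E_{0,c}(0)\|\le\mu$ for $|z|\le\delta$, $0\le\varepsilon<\varepsilon_1$, $c\in[0,1]$. Integrating $D\hat E_{\varepsilon,c}$ along the segment from $z'$ to $z$,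
$$|\hat E_{\varepsilon,c}(z)-\hat E_{\varepsilon,c}(z')|\ge2\mu|z-z'|-\mu|z-z'|=\mu|z-z'|\qquad(|z|,|z'|\le\delta).$$
Since $(\sigma n,0)$ is a fixed point of the flow, it is a zero of $E_{\varepsilon,c}$; hence it is the only zero in this neighborhood. Outside the two neighborhoods, on the compact remainder of $S^2\times\{|p|\le\frac14\}$ and for $c\in[0,1]$, $|E_{0,c}|$ has a positive lower bound, so $E_{\varepsilon,c}\ne0$ there for small $\varepsilon$. So for small $\varepsilon$ the only closed orbits of period in $(0,1]$ starting in $|p|\le\frac14$ are the constants $(\pm n,0)$.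

**Step 3: the region $\frac14\le|p|<1$.** Here the aim is a quantitative form of Step (b) in which all errors are measured against the decaying quantities $\kappa$ and $|\kappa'|$. Let $(x_0,\bar p)$ be the initial point and $r=|\bar p|$. Regard $\kappa$ as a function of $r$ and let $\theta=|\kappa'(r)|>0$. We need three estimates.

First, $\kappa\le C\theta$. On $[\frac14,\frac34]$ this holds by compactness. On $[\frac34,1)$ we have $\kappa=\sin\nu$ with $\nu=e^{-1/(1-r)}\le e^{-4}$, so $\theta=\cos\nu\cdot\nu/(1-r)^2\ge\frac12\nu\ge\frac12\kappa$.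

Second, $\theta^2\le C\kappa$. The even extension of $\kappa$ to $\mathbb R$ is smooth and non-negative with $|\kappa''|\le B$ for some $B>0$. Then $0\le\kappa(r+h)\le\kappa(r)+\kappa'(r)h+\frac12Bh^2$ for all $h$, and $h=-\kappa'(r)/B$ gives $\kappa'(r)^2\le2B\kappa(r)$.

Third, $|\partial_p\xi_t(\bar p)|\le C\theta$, and $|\partial_p^2\xi_t|\le C$ everywhere. The second statement follows from smoothness and compact support. For the first, $\xi_t=2\alpha\,\partial_\tau Q\,Q^{-1}$ and $\partial_\tau Q=\kappa\cdot(-\kappa\sin\tau+\cos\tau\,n+\sin\tau\,b)$ with a smooth bracket. Differentiating the product gives $|\partial_p\xi_t(\bar p)|\le C(\kappa+\theta)\le C\theta$.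

Next, compare the trajectory with the one at $\varepsilon=0$. Let $\rho(t)=|p(t)-\bar p|$. The trajectory stays in $\{|p|<1\}$, where $|\dot p|\le\varepsilon C|\partial_p\xi_t(p(t))|\le\varepsilon(C\theta+C\rho)$. So $\rho(t)\le\varepsilon\int_0^t(C\theta+C\rho)\,ds$, and Gronwall gives $\rho\le C\varepsilon\theta$ on $[0,1]$. On the segment from $\bar p$ to $p(t)$ we have $|\partial_p\xi_t|\le C\theta+C\rho\le C\theta$, hence
$$|\xi_t(p(t))-\xi_t(\bar p)|\le C\theta\rho\le C\varepsilon\theta^2 .$$
By (8) and (1), $\frac{d}{dt}\bigl(R_t(\bar p)^{-1}x_t\bigr)=R_t(\bar p)^{-1}\bigl((\xi_t(p(t))-\xi_t(\bar p))\times x_t\bigr)$, so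
$$|x_t-R_t(\bar p)x_0|\le C\varepsilon\theta^2t. \tag{9}$$

Suppose now that the orbit is closed at time $c\in(0,1]$, and put $\tau=\alpha c$, $Q_c(\bar p)=y_0+y$, $a=y/|y|$. We show that $x_0$ is close to $\pm a$. By (9), $|R_c(\bar p)x_0-x_0|\le C\varepsilon\theta^2c$. Writing $y_0=\cos(\varphi/2)$, $|y|=\sin(\varphi/2)$ with $\varphi\in(0,2\pi)$, the map $R_c(\bar p)$ is the rotation about $a$ by $\varphi$, so $|R_c(\bar p)x_0-x_0|=2|y|\,|x_0^\perp|$, where $x_0^\perp$ is the component of $x_0$ orthogonal to $a$. Moreover
$$|y|^2=(1-y_0)(1+y_0),\quad 1-y_0=\kappa^2(1-\cos\tau)=2\kappa^2\sin^2\tfrac\tau2,\quad 1+y_0\ge2-2\kappa^2=2\sin^2\beta(r)\ge2\sin^2\tfrac14 .$$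
Since $\alpha/2<\pi$ and $\sin$ is concave on $[0,\pi]$, $\sin\frac{\alpha c}2\ge c\sin\frac\alpha2>0$. Hence
$$|y|\ge C^{-1}\kappa\sin\tfrac\tau2\ge C^{-1}\kappa c,\qquad |x_0^\perp|\le\frac{C\varepsilon\theta^2c}{\kappa c}=\frac{C\varepsilon\theta^2}{\kappa}\le C\varepsilon .$$
Let $\sigma=\pm1$ with $\sigma\langle x_0,a\rangle\ge0$. Then $|x_0-\sigma a|^2=2\bigl(1-\sqrt{1-|x_0^\perp|^2}\bigr)\le2|x_0^\perp|^2$, so $|x_0-\sigma a|\le C\varepsilon$.

Next use the closing of $p$, which says $\int_0^c\langle\partial_i\xi_t(p(t)),x_t\rangle\,dt=0$. Replacing $p(t),x_t$ by $\bar p,R_t(\bar p)x_0$ changes the integrand by at most $C\rho+C\theta\cdot C\varepsilon\theta^2\le C\varepsilon\theta$, as $\theta$ is bounded. By (2) the replaced integral is $\langle\omega_{c,i}(\bar p),x_0\rangle$, so $|\langle\omega_{c,i}(\bar p),x_0\rangle|\le C\varepsilon\theta c$. Also by (2), $|\omega_{c,i}(\bar p)|\le\int_0^c|\partial_i\xi_t(\bar p)|\,dt\le C\theta c$. Together with $|x_0-\sigma a|\le C\varepsilon$ this gives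
$$|\langle\omega_{c,i}(\bar p),a\rangle|\le C\varepsilon\theta c\qquad(i=1,2). \tag{10}$$
On the other hand, in the radial direction Lemma 2, together with $|\partial_ry_0|=2\kappa\theta(1-\cos\tau)$ and $|y|^2\le2(1-y_0)=2\kappa^2(1-\cos\tau)$, gives
$$|\langle\omega_{c,r},a\rangle|=\frac{2|\partial_ry_0|}{|y|}=\frac{4\kappa\theta(1-\cos\tau)}{|y|}\ge\frac{4\kappa\theta(1-\cos\tau)}{\kappa\sqrt{2(1-\cos\tau)}}=4\theta\sin\frac\tau2\ge C^{-1}\theta c .$$
Since $\theta c>0$, this contradicts (10) once $\varepsilon$ is smaller than a constant. So for small $\varepsilon$ no closed orbit of period in $(0,1]$ starts in this region. With Steps 1 and 2, all closed orbits of period $c\in(0,1]$ are constant.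

**Step 4: the end points of the comparison paths.** On $M_N$ the time-one map no longer depends only on $Q_1$, so the homotopy of Step (c) moves its end point. We compute by how much. By Step (c), the families $Q(\alpha t,\cdot)$ and $Q(2\pi t,\cdot-p_*)\,Q((\alpha-2\pi)t,\cdot)$ are joined by two consecutive smooth homotopies: first $Q((1-s)\alpha t+sh(t),\cdot)$, then the affine interpolation of triples in (7). Consider one of them, $Q^r_t$ with $r\in[0,1]$; it satisfies $Q^r_0=1$, and $Q^r_1=Q(\alpha,\cdot)$ is independent of $r$. Put
$$\xi^r_t=2\,\partial_tQ^r_t\,(Q^r_t)^{-1},\qquad H^r_t=\langle\xi^r_t(p),x\rangle+g(p),$$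
and let $f^r_t$ be the flow of $H^r_t$ on $(M_N,\Omega_N)$, with vector field $X=X^r_t$. Define $Y=Y^r_t$ by $\partial_rf^r_t=Y^r_t\circ f^r_t$. In local coordinates, equality of $\partial_t\partial_rf=(\partial_tY+DY\,X)\circ f$ and $\partial_r\partial_tf=(\partial_rX+DX\,Y)\circ f$ gives
$$\partial_tY+[X,Y]=\partial_rX,\qquad[X,Y]=DY\,X-DX\,Y .$$
Hence $\partial_t\bigl((f^r_t)^*Y\bigr)=(f^r_t)^*(\partial_tY+[X,Y])=(f^r_t)^*\partial_rX$. The field $\partial_rX$ is the Hamiltonian field of $\partial_rH^r_t$, and a symplectic map pulls the Hamiltonian field of a function $G$ back to that of $G\circ f$. Since $Y^r_0=0$, integration shows that $Y^r_1$ is the Hamiltonian field of the compactly supported function $E^r$ given by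
$$E^r\circ f^r_1=\int_0^1(\partial_rH^r_t)\circ f^r_t\,dt=\int_0^1\langle\partial_r\xi^r_t(p_t),x_t\rangle\,dt, \tag{11}$$
where $(x_t,p_t)=f^r_t(x,p)$; the function $g$ drops out because it does not depend on $r$. So $E^r$ generates the path $r\mapsto f^r_1$.

Now estimate (11). From $\dot p=\varepsilon J\nabla_pH^r_t$ we get $|p_t-p|\le C\varepsilon$, hence $|\xi^r_t(p_t)-\xi^r_t(p)|\le C\varepsilon$, and the argument for (9) gives $|x_t-R_{Q^r_t(p)}x|\le C\varepsilon$. So (11) differs by at most $C\varepsilon$ from
$$\int_0^1\langle\partial_r\xi^r_t(p),R_{Q^r_t(p)}x\rangle\,dt=\bigl\langle2(Q^r_1)^{-1}\partial_rQ^r_1,\,x\bigr\rangle=0,$$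
where we used (2) with $\partial_r$ in place of $\partial_i$, then $Q^r_0=1$, and finally that $Q^r_1$ does not depend on $r$. Thus $|E^r|\le C\varepsilon$, and the path $r\mapsto f^r_1$ has length at most $C\varepsilon$. The same holds for the concatenation of the two homotopies.

**Step 5: a shorter homotopic path on $M_N$.** Write the two homotopies as one, with $r\in[0,2]$. The path $t\mapsto f^2_t$ is generated by the same function $K_t$ as in Step (c), now regarded on $S^2\times\mathbb R^2$; the norm of a function does not involve the symplectic form, so its length is at most $10\pi$. Follow it by $r\mapsto f^r_1$ run from $r=2$ to $r=0$. The result joins $\mathrm{id}$ to $f^0_1=f_1$. The rectangle $(r,t)\mapsto f^r_t$, whose side $t=0$ is constantly $\mathrm{id}$, is a homotopy with fixed end points from it to $\{f^0_t\}=\{f_t\}$. Reparametrize the pieces so that all derivatives vanish at their ends; this makes the path smooth and does not change lengths or the homotopy class. Its length is at most $10\pi+C\varepsilon<8\pi+2\alpha$ for small $\varepsilon$. So $\{f_t\}$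 is not a minimal geodesic. This proves the statement of Theorem B about $S^2\times\mathbb R^2$.

## 10. Closed manifolds and products

Fix $N$ so large that Section 9 applies. The remaining assertions of Theorem B come from closing up the plane and multiplying by an inert factor.

**Step 6: closed four-manifolds.** Let $\Sigma$ be a closed connected surface with an area form containing a symplectically embedded copy of $(\{|p|<7\},N\,dp_1\wedge dp_2)$. An explicit choice is the flat torus $\mathbb R^2/(15\mathbb Z)^2$ with the form $N\,dp_1\wedge dp_2$. More generally, any closed connected oriented surface of area $A>49\pi N$ will do: embed a slightly larger disc smoothly, with orientation; choose an area form of total area $A$ that equals $N\,dp_1\wedge dp_2$ on a neighborhood of $\{|p|\le7\}$; and move it to the given area form by Moser's theorem.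

All functions $F_t$, $K_t$, $H^r_t$, $E^r$ vanish for $|p|\ge6$ (for $E^r$ because the flows are the identity there and $\partial_rH^r_t=0$). Extend them by $0$ to $S^2\times\Sigma$ and subtract their means. Subtracting constants changes neither the flows nor the norms nor the points where maximum and minimum are attained. Points outside the disc are at rest, and the flows over the disc are those of Section 9. So the path is quasi-autonomous of length $8\pi+2\alpha$, all its closed orbits of period $c\in(0,1]$ are constant, and it is homotopic with fixed end points to a path of length at most $10\pi+C\varepsilon<8\pi+2\alpha$.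

**Step 7: higher dimensions.** Let $Z$ be $S^2\times\mathbb R^2$ with $\Omega_N$, or $S^2\times\Sigma$, and let $(P,\sigma)$ be any closed connected symplectic manifold. Pull all Hamiltonians back to $Z\times P$. Compactness of $P$ keeps supports compact, and with respect to the product volume the means are unchanged; so the pulled-back Hamiltonians are normalized, with the same norms. The flows become $f_t\times\mathrm{id}$, and homotopies pull back likewise. A point $(z,y)$ is closed at time $c$, respectively fixed for all $t$, iff $z$ is; and if $F_t$ has its maximum and minimum at $z_\pm$, the pulled-back function has them at $(z_\pm,y)$ for any fixed $y$. So the pulled-back path is quasi-autonomous, all its closed orbits of period $c\in(0,1]$ are constant, and it is not a minimal geodesic. Taking $P=T^{2j}$, $j\ge1$, together with $Z$ itself, gives open and closed connected examples in every dimension $2d\ge4$. $\blacksquare$
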